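\title{Unimodality and log-concavity of the coefficients of $q$-Catalan polynomials}

\begin{abstract}
Let $m_n(k)$ be the coefficient of $q^k$ in the $q$-Catalan polynomial $C_n(q)=\frac{1-q}{1-q^{n+1}}\binom{2n}{n}_q$, which has degree $n(n-1)$. We prove the conjecture that the sequence $m_n(1),\dots,m_n(n(n-1)-1)$ is unimodal for all sufficiently large $n$. We also determine exactly which consecutive coefficients are equal, and we show that the coefficients are strictly log-concave away from a bounded number of positions at each end. The first coefficients are compared by an injection on partitions. The others are written as contour integrals through a saddle point; near the saddle point the symmetry of $C_n(q)$ controls the phase of the integrand, and away from it the $q$-binomial theorem bounds its modulus.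
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a positive integer $j$ put $[j]=\frac{1-q^j}{1-q}=1+q+\dots+q^{j-1}$ and $[j]!=[j][j-1]\cdots[1]$, with $[0]!=1$. The Gaussian polynomial is $\binom{N}{m}_q=\frac{[N]!}{[m]!\,[N-m]!}$, and the $q$-Catalan polynomial is
\begin{equation}\label{eq:product}
C_n(q)=\frac{1}{[n+1]}\binom{2n}{n}_q=\prod_{j=2}^{n}\frac{1-q^{n+j}}{1-q^{j}}=\sum_k m_n(k)\,q^k .
\end{equation}
We take as given the standard fact that $C_n(q)$ is a polynomial with nonnegative integer coefficients. Its value at $q=1$ is the Catalan number $\frac1{n+1}\binom{2n}{n}$, so the coefficients $m_n(k)$ split the Catalan number into nonnegative parts. Replacing $q$ by $1/q$ multiplies each of the $n-1$ factors in \eqref{eq:product} by $q^{-n}$. Hence $C_n$ has degree $n(n-1)$, and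
\begin{equation}\label{eq:symmetry}
m_n(k)=m_n(2K-k),\qquad\text{where } K=\tfrac12 n(n-1).
\end{equation}

A sequence $x_0,\dots,x_N$ is \emph{unimodal} if $x_0\le\dots\le x_k\ge\dots\ge x_N$ for some $k$. Is the symmetric sequence $m_n(k)$ unimodal? Expanding \eqref{eq:product} gives $C_2=1+q^2$ and $C_3=1+q^2+q^3+q^4+q^6$, and the coefficients of $C_4$ are
\[
1,\ 0,\ 1,\ 1,\ 2,\ 1,\ 2,\ 1,\ 2,\ 1,\ 1,\ 0,\ 1 .
\]
Two defects appear. Every $C_n$ with $n\ge2$ begins $1+0\cdot q+q^2$, because the product has no factor $1/(1-q)$; so the first and last coefficients must be discarded. And $C_4$ oscillates with the parity of $k$ even in the middle; so small $n$ must be discarded too. The conjecture stated in \cite{parity} is that nothing else goes wrong: \emph{the sequence $m_n(1),\dots,m_n(n(n-1)-1)$ is unimodal when $n$ is sufficiently large}. It is remarked there that this seems to hold for $n\ge16$. We prove the conjecture and two refinements.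

\begin{theorem}\label{thm:unimodal}
There is $N$ such that for all $n\ge N$ the sequence $m_n(1),\dots,m_n(n(n-1)-1)$ is unimodal, with peak at $k=K$.
\end{theorem}

\begin{theorem}\label{thm:strict}
There is $N$ such that for all $n\ge N$ we have $m_n(1)<m_n(0)$; $m_n(k)=m_n(k-1)$ for $k\in\{3,5,7\}$; and $m_n(k)>m_n(k-1)$ for every other $k$ with $2\le k\le K$.
\end{theorem}

By \eqref{eq:symmetry}, Theorem~\ref{thm:strict} describes the whole sequence, and it implies Theorem~\ref{thm:unimodal}.

\begin{theorem}\label{thm:logconcave}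
There are absolute constants $k_0$ and $N$ such that $m_n(k)^2>m_n(k-1)\,m_n(k+1)$ for all $n\ge N$ and $k_0\le k\le n(n-1)-k_0$.
\end{theorem}

Small $k$ must be excluded here: $m_n(3)^2=1<2=m_n(2)\,m_n(4)$ for $n\ge4$ (see Section~\ref{sec:small}). The thresholds come from explicit inequalities, but we do not compute them; in particular we do not prove that $n\ge16$ suffices.

Why should one expect these statements? The numbers $m_n(k)/C_n(1)$ form a probability distribution with mean $K$. The polynomial $[j]/j$ generates the uniform distribution on $\{0,\dots,j-1\}$, of variance $(j^2-1)/12$, and variances add under products and subtract under quotients of generating functions. So the variance is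
\[
s^2=\sum_{j=2}^n\frac{(n+j)^2-j^2}{12}=\frac{n(n^2-1)}{6}.
\]
A distribution of width $n^{3/2}$ built from many comparable factors should follow the Gaussian profile $e^{-(k-K)^2/2s^2}$, which is unimodal and log-concave. The parity oscillation should die out as well. Letting $q\to-1$ in \eqref{eq:product}, the factors with odd exponent cancel and those with even exponent give $C_n(-1)=\binom{n}{\lfloor n/2\rfloor}\le 2^n$; this excess of even over odd coefficients is exponentially small against $C_n(1)\ge 4^n/((n+1)(2n+1))$.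

A proof meets three difficulties. Far from $K$ the coefficients are too small to be seen by an approximation centered at $K$; Section~\ref{sec:tilt} moves the center by an exponential tilt. At the peak the Gaussian profile changes only by the factor $e^{1/2s^2}=1+O(n^{-3})$ between $K-1$ and $K$, so the error terms must be smaller than that; Section~\ref{sec:major} obtains this precision from the symmetry \eqref{eq:symmetry}. Finally, all oscillations, not only the one of period $2$, must be bounded; Section~\ref{sec:minor} does this with the $q$-binomial theorem. The analytic argument is completed in Sections~\ref{sec:mono} and~\ref{sec:logc}. It cannot reach the first coefficients, where equalities do occur, and we treat these first.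

\medskip
\noindent\textbf{Conventions.} Throughout, $n\ge2$, $F=C_n$, $a_k=m_n(k)$ and $d_k=a_k-a_{k-1}$. The letters $c,C$ denote positive absolute constants that may change from line to line; the constants $c_0,c_1,N_0,N_1$ are absolute and fixed once chosen.

\section{The first coefficients: partitions without the part $1$}\label{sec:small}

A partition of $j\ge0$ is a way of writing $j$ as an unordered sum of positive integers, its parts. Let $b(j)$ be the number of partitions of $j$ into parts $\ge2$; thus $b(0)=1$, $b(1)=0$, $b(2)=1$.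

\begin{proposition}\label{prop:small}
\begin{enumerate}
\item[(a)] $m_n(j)=b(j)$ for $0\le j\le n$.
\item[(b)] For $k\ge3$, the difference $b(k)-b(k-1)$ is the number of partitions of $k$ into parts $\ge2$ whose largest part occurs at least twice. It is $0$ for $k\in\{3,5,7\}$ and positive for all other $k\ge3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The numerator of \eqref{eq:product} is $1+O(q^{n+2})$, and $\prod_{j=2}^n(1-q^j)^{-1}$ is the generating function of the partitions with parts in $\{2,\dots,n\}$. For a partition of $j\le n$ the restriction to parts $\le n$ is void.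

(b) Take a partition of $k-1\ge2$ into parts $\ge2$ and add $1$ to a largest part. In the result the largest part occurs once and is at least $3$. Conversely, from a partition of $k$ into parts $\ge2$ whose largest part occurs once and is at least $3$, subtracting $1$ from that part leaves a part that is $\ge2$ and still a largest one; this inverts the map. So the map is injective, and $b(k)-b(k-1)$ counts the partitions outside its image. These have a repeated largest part, or a unique largest part equal to $2$; the second kind is the partition $(2)$ of $k=2$, which is excluded.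

For even $k\ge4$ the partition $(2,\dots,2)$ has a repeated largest part, and for odd $k\ge9$ so does $(3,3,3,2,\dots,2)$. Let $k\in\{3,5,7\}$ and let $\ell$ be a repeated largest part. If $\ell=2$ then $k$ is even. If $\ell\ge3$ then $2\ell\le k$ forces $k=7$, $\ell=3$, and the remainder $1$ is not a sum of parts $\ge2$.
\end{proof}

For example, the partitions $(5)$ and $(3,2)$ of $5$ go to $(6)$ and $(4,2)$, and the map misses $(3,3)$ and $(2,2,2)$. The values $b(0),\dots,b(7)$ are $1,0,1,1,2,2,4,4$.

For $n\ge7$, Proposition~\ref{prop:small} gives all assertions of Theorem~\ref{thm:strict} with $k\le n$. For $k>n$ the argument breaks down: adding $1$ to a part $n$ produces a forbidden part, and the numerator of \eqref{eq:product} begins to subtract. Theorems~\ref{thm:unimodal} and~\ref{thm:strict} are thus reduced to the following statement, proved in Section~\ref{sec:mono}.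

\begin{proposition}\label{prop:large}
For all sufficiently large $n$ we have $d_k>0$ for $n+1\le k\le K$.
\end{proposition}

\section{Tilting the coefficients}\label{sec:tilt}

For $t\ge0$ let $X$ be a random variable with $\mathbb P_t(X=j)=a_je^{-tj}/F(e^{-t})$. This is a probability distribution because the $a_j$ are nonnegative. With $L(t)=\log F(e^{-t})$, its mean and variance are
\[
\mu(t)=-L'(t),\qquad \sigma^2=\sigma^2(t)=L''(t)=-\mu'(t).
\]
The variance is positive since $a_0=a_{2K}=1$. So $\mu$ is continuous and strictly decreasing, with $\mu(0)=K$ by symmetry and $\mu(t)\to0$ as $t\to\infty$ because $a_0=1$. For each $\nu\in(0,K)$ there is therefore a unique $t>0$ with $\mu(t)=\nu$.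

To compare $a_k$ with $a_{k-1}$, choose $t$ with $\mu(t)=k-\frac12$. If $\mathbb P_t$ is close to a Gaussian, then $k$ and $k-1$ lie symmetrically about its center and have nearly the same probability, which means $a_k/a_{k-1}\approx e^t$. For $k\le K$ we have $t>0$, so the prediction is $a_k>a_{k-1}$. It is useful only if the error is small compared with $t$, and $t$ tends to $0$ as $k$ approaches $K$.

\medskip
\noindent\textbf{A model.} Replace $F$ by the symmetric polynomial $(1+q)^N$ and let $1\le k\le N/2$. Here $\mu(t)=N/(1+e^t)$, and $\mu(t)=k-\frac12$ gives $e^t=(N-k+\frac12)/(k-\frac12)$. Compare the prediction with the truth: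
\[
e^t-1=\frac{N-2k+1}{k-\frac12},\qquad \frac{\binom Nk}{\binom N{k-1}}-1=\frac{N-2k+1}{k}=(e^t-1)\Big(1-\frac1{2k}\Big).
\]
The error is $e^t-1$ times a small factor, uniformly up to the center, where $t$ is of order $1/N$. (Tilting to $\mu(t)=k$ would give $e^t-1=(N-2k)/k$, which predicts nothing at $k=N/2$.) The reason for this precision is symmetry. The asymmetry of $\mathbb P_t$ about its mean is measured by the third derivative of
\[
N\log(1+e^{-z})=-\tfrac12Nz+N\log\big(2\cosh\tfrac z2\big),
\]
which equals $-\frac N4\sinh\frac z2/\cosh^3\frac z2$. This is an odd function, so it is $O(Nt)$ at $z=t$: the asymmetry vanishes at the same rate as the quantity $e^t-1$ that we want to detect.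

\medskip
To turn this into a proof, let $G$ be the characteristic function of $X-\mu(t)$:
\[
G(\theta)=\mathbb E_t\,e^{i\theta(X-\mu(t))}=\frac{F(e^{-t+i\theta})}{F(e^{-t})}\,e^{-i\mu(t)\theta},\qquad |G(\theta)|\le1 .
\]
Fourier inversion gives, for every integer $j$,
\begin{equation}\label{eq:fourier}
a_j=\frac{e^{tj}}{2\pi}\int_{-\pi}^{\pi}F(e^{-t+i\theta})e^{-ij\theta}\,d\theta
=\frac{F(e^{-t})\,e^{t\mu(t)}}{2\pi}\int_{-\pi}^{\pi}G(\theta)\,e^{(j-\mu(t))(t-i\theta)}\,d\theta .
\end{equation}
When $\mu(t)=k-\frac12$, the exponents $j-\mu(t)$ for $j=k$ and $j=k-1$ are $\pm\frac12$, and subtraction gives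
\begin{equation}\label{eq:diff}
\frac{2\pi\,d_k}{e^{t(k-1/2)}F(e^{-t})}=\int_{-\pi}^{\pi}G(\theta)\;2\sinh\frac{t-i\theta}{2}\,d\theta .
\end{equation}
The left side is real. Since $\sinh\frac{t-i\theta}2=\sinh\frac t2\cos\frac\theta2-i\cosh\frac t2\sin\frac\theta2$, writing $G=|G|e^{i\Phi}$ shows that the real part of the integrand is
\begin{equation}\label{eq:realpart}
2\sinh\tfrac t2\,\cos\tfrac\theta2\,|G|\cos\Phi+2\cosh\tfrac t2\,\sin\tfrac\theta2\,|G|\sin\Phi .
\end{equation}
Near $\theta=0$ we expect $|G|\approx e^{-\sigma^2\theta^2/2}$, so the first term contributes about $t/\sigma$. The second term has no visible factor $t$; it must come from the phase $\Phi$. At $t=0$ symmetry makes $G(\theta)=F(1)^{-1}\sum_ja_j\cos((j-K)\theta)$ real, so we may hope that $\Phi=O(t)$. We need three things: a Gaussian bound for $|G|$ near $0$ (the \emph{major arc}), a bound for $\Phi$ there that is proportional to $t$, and a bound for $|G|$ on the rest of $[-\pi,\pi]$ (the \emph{minor arcs}) that is much smaller than $t/\sigma$.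

\section{The major arc}\label{sec:major}

\subsection*{The logarithm of the product}
We extend $L$ to complex arguments in a form that displays the symmetry. Write
\[
1-e^{-w}=w\,e^{-w/2}\cdot\frac{\sinh(w/2)}{w/2}.
\]
The last factor is entire, even, equal to $1$ at $0$, and vanishes only at $2\pi im$ with $m\ne0$. On the domain $\{\operatorname{Re}w>0\}\cup\{|w|<2\pi\}$, which is star-shaped about $0$, it has an analytic logarithm $S$ with $S(0)=0$; on the disk, $S$ is even with real Taylor coefficients. Substituting $w=(n+j)z$ and $w=jz$ in \eqref{eq:product} gives $F(e^{-z})=e^{L(z)}$ with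
\begin{equation}\label{eq:L}
L(z)=\log F(1)-Kz+\sum_{j=2}^n\big[S((n+j)z)-S(jz)\big],
\end{equation}
analytic on $\{\operatorname{Re}z>0\}\cup\{|z|<\pi/n\}$ and equal to the function $L$ of Section~\ref{sec:tilt} on $[0,\infty)$. As in the model, $L(z)+Kz$ is even near $0$, so $L'''$ is odd there.

Put
\[
g(w)=\frac{w^2}{4\sinh^2(w/2)}=\frac{w^2e^{-w}}{(1-e^{-w})^2},\qquad h(w)=S''(w)=\frac1{w^2}-\frac1{4\sinh^2(w/2)}=\frac{1-g(w)}{w^2},
\]
with $g(0)=1$; both are analytic in $|w|<2\pi$. Differentiating \eqref{eq:L} twice gives two forms of $L''$,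
\begin{equation}\label{eq:L2}
L''(z)=\sum_{j=2}^n\big[(n+j)^2h((n+j)z)-j^2h(jz)\big]=z^{-2}\sum_{j=2}^n\big[g(jz)-g((n+j)z)\big],
\end{equation}
the first suited to small $z$ and the second to $z\neq0$. Since $\frac{d}{dz}\big(z^{-2}g(jz)\big)=z^{-3}\kappa(jz)$ with $\kappa(w)=wg'(w)-2g(w)$, we also have
\begin{equation}\label{eq:L3}
L'''(z)=z^{-3}\sum_{j=2}^n\big[\kappa(jz)-\kappa((n+j)z)\big],\qquad \kappa(w)=-\frac{w^3e^{-w}(1+e^{-w})}{(1-e^{-w})^3}.
\end{equation}
The closed form holds because $\kappa(w)=w^3\frac{d}{dw}\big(w^{-2}g(w)\big)$ and $w^{-2}g(w)=e^{-w}(1-e^{-w})^{-2}$.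

\subsection*{The scale $B$}
The function $g(jt)$ is of order $1$ for $j\le1/t$ and decays exponentially for larger $j$. So the number of factors of \eqref{eq:product} that matter at $q=e^{-t}$ is about
\[
B=B(t)=\min(1/t,\,n),\qquad B(0)=n,\qquad tB\le1 .
\]
All estimates are expressed through $B$, and they take the same form in the two regimes $t\le1/n$ and $t\ge1/n$.

\begin{lemma}\label{lem:L}
Let $t\ge0$ and $B\ge3$. Then $cB^3\le\sigma^2(t)\le CB^3$, and for $|\theta|\le1/B$,
\[
|L'''(t-i\theta)|\le CB^4,\qquad |\operatorname{Re}L'''(t-i\theta)|\le C\,t\,B^5 .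
\]
\end{lemma}

\begin{proof}
We first record how fast $g$ decreases. With $x=w/2>0$ we have $g=(x/\sinh x)^2$, and $\sinh x/x$ has derivative $(x\cosh x-\sinh x)/x^2>0$, since the numerator vanishes at $0$ and has derivative $x\sinh x>0$. So $g'<0$ on $(0,\infty)$. Also $g(w)=1-w^2/12+\cdots$, so $-g'(w)/w$ extends to a positive continuous function on $[0,3]$. Hence
\begin{equation}\label{eq:gdrop}
g(u)-g(v)\ge c\int_u^vw\,dw=\frac c2\,(v^2-u^2)\qquad(0\le u\le v\le3).
\end{equation}

\emph{Case $t\le1/n$, $B=n$.} In the first form of \eqref{eq:L2} at $z=t$ all arguments of $h$ lie in $[0,2]$, so each of the $n-1$ terms is at most $Cn^2$ and $\sigma^2\le Cn^3$. For $t>0$, \eqref{eq:gdrop} gives $g(jt)-g((n+j)t)\ge ct^2\big((n+j)^2-j^2\big)\ge ct^2n^2$, so the second form gives $\sigma^2\ge cn^2(n-1)\ge cn^3$. The case $t=0$ follows by continuity.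

On the disk $|z|\le\sqrt2/n$, which contains $t-i\theta$ and $-i\theta$,
\[
L^{(4)}(z)=\sum_{j=2}^n\big[(n+j)^4h''((n+j)z)-j^4h''(jz)\big],
\]
and all arguments satisfy $|w|\le2\sqrt2<2\pi$, where $h''$ is bounded. So $|L^{(4)}|\le Cn^5$ on this disk. Now we use symmetry. Since $L'''$ is odd, $L'''(0)=0$, and integrating along a radius gives $|L'''(t-i\theta)|\le Cn^5\cdot\sqrt2/n=Cn^4$. Since $L'''$ is odd with real Taylor coefficients, $L'''(-i\theta)$ is purely imaginary, and integrating along the horizontal segment of length $t$ gives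
\[
|\operatorname{Re}L'''(t-i\theta)|\le|L'''(t-i\theta)-L'''(-i\theta)|\le C\,t\,n^5 .
\]

\emph{Case $t\ge1/n$, $B=1/t$.} As $g$ is positive, decreasing and integrable on $(0,\infty)$,
\[
\sigma^2\le t^{-2}\sum_{j\ge1}g(jt)\le t^{-2}\int_0^\infty g(ut)\,du=Ct^{-3}.
\]
For the lower bound, all terms of the second form of \eqref{eq:L2} are positive. Keep those with $2\le j\le1/t$; these satisfy $j\le n$. Since $nt\ge1$ and $jt+1\le2$, \eqref{eq:gdrop} gives $g(jt)-g((n+j)t)\ge g(jt)-g(jt+1)\ge c$. The number of such $j$ is at least $1/t-2\ge1/(3t)$, because $1/t\ge3$. So $\sigma^2\ge ct^{-3}$.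

For $|\theta|\le t$ all arguments of $\kappa$ in \eqref{eq:L3} at $z=t-i\theta$ lie in the sector $|\operatorname{Im}w|\le\operatorname{Re}w$. We claim that $|\kappa(w)|\le Ce^{-\operatorname{Re}w/2}$ there. The part of the sector with $\operatorname{Re}w\le1$ is a compact subset of $|w|<2\pi$, where $\kappa=wg'-2g$ is analytic. For $\operatorname{Re}w\ge1$ we have $|1-e^{-w}|\ge1-e^{-1}$ and $|w|\le\sqrt2\operatorname{Re}w$, so the closed form gives $|\kappa(w)|\le C(\operatorname{Re}w)^3e^{-\operatorname{Re}w}\le Ce^{-\operatorname{Re}w/2}$. Since $|z|\ge t$,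
\[
|L'''(t-i\theta)|\le Ct^{-3}\sum_{j\ge1}e^{-jt/2}\le Ct^{-4}.
\]
As $tB=1$, this is both $CB^4$ and $C\,tB^5$.
\end{proof}

The refined bound on $\operatorname{Re}L'''$ says more than the crude bound on $|L'''|$ only when $t$ is much smaller than $1/n$, which happens for $k$ near $K$.

\begin{lemma}\label{lem:major}
There is an absolute constant $c_0\in(0,1]$ with the following property. Let $t\ge0$, $B\ge3$ and $\delta=c_0/B$. For $|\theta|\le\delta$ we can write $G(\theta)=|G(\theta)|e^{i\Phi(\theta)}$ with $\Phi$ real and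
\[
e^{-3\sigma^2\theta^2/4}\le|G(\theta)|\le e^{-\sigma^2\theta^2/4},\qquad |\Phi(\theta)|\le C\,tB^5|\theta|^3 .
\]
\end{lemma}

\begin{proof}
We have $G=e^\Lambda$ with $\Lambda(\theta)=L(t-i\theta)-L(t)-i\mu(t)\theta$. Then $\Lambda(0)=0$, $\Lambda'(0)=-iL'(t)-i\mu(t)=0$, and
\[
\Lambda''(\theta)=-L''(t-i\theta),\qquad \Lambda'''(\theta)=iL'''(t-i\theta).
\]
By Lemma~\ref{lem:L}, $|L''(t-i\theta)-\sigma^2|\le CB^4\delta=Cc_0B^3$ for $|\theta|\le\delta$, and this is at most $\sigma^2/2$ once $c_0$ is fixed small enough, because $\sigma^2\ge cB^3$. So $\log|G|=\operatorname{Re}\Lambda$ vanishes to second order at $0$ and has second derivative in $[-\frac32\sigma^2,-\frac12\sigma^2]$; Taylor's formula gives the bounds for $|G|$. The phase $\Phi=\operatorname{Im}\Lambda$ satisfies $\Phi(0)=\Phi'(0)=0$, $\Phi''(0)=-\operatorname{Im}\sigma^2=0$ and $\Phi'''(\theta)=\operatorname{Re}L'''(t-i\theta)$. Taylor's formula and Lemma~\ref{lem:L} give the bound for $\Phi$.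
\end{proof}

From now on $c_0$ and $\delta=c_0/B$ are as in Lemma~\ref{lem:major}.

\section{The minor arcs}\label{sec:minor}

Away from $\theta=0$ the product \eqref{eq:product} is hard to bound factor by factor. When $q$ is close to a root of unity, many denominators $1-q^j$ nearly vanish, and they are compensated only by small numerators. We avoid denominators by realizing $\binom{2n}{n}_q$ as a coefficient of a product of linear factors. The $q$-binomial theorem states that
\begin{equation}\label{eq:qbinomial}
\prod_{j=1}^{2n}(1+yq^j)=\sum_{m=0}^{2n}q^{m(m+1)/2}\binom{2n}{m}_q\,y^m .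
\end{equation}
For $q=re^{i\theta}$ the arguments of the numbers $yq^j$ form an arithmetic progression with difference $\theta$. If $|\theta|\ge\delta$, about $B$ consecutive terms of it cannot all be close to $0$ modulo $2\pi$, and each term that is not close loses a constant factor. The next lemma quantifies the first claim.

\begin{lemma}\label{lem:dirichlet}
Let $M\ge2$ be an integer and $0<x\le\pi/2$ with $Mx\ge c_0/2$. Then $|\sin Mx|\le e^{-c_0^2/32}\,M\sin x$.
\end{lemma}

\begin{proof}
If $Mx\ge\pi$, then $\sin x\ge2x/\pi$ gives $1/\sin x\le\pi/(2x)\le M/2$, and $\frac12\le e^{-1/32}\le e^{-c_0^2/32}$. Let $Mx<\pi$. The product $\frac{\sin y}{y}=\prod_{m\ge1}\big(1-\frac{y^2}{\pi^2m^2}\big)$ gives, for $0<y<\pi$,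
\[
\log\frac{\sin y}{y}=-\sum_{k\ge1}\frac{\zeta(2k)}{k\,\pi^{2k}}\,y^{2k},
\]
where the coefficient for $k=1$ is $\zeta(2)/\pi^2=1/6$. Subtracting the cases $y=Mx$ and $y=x$,
\[
\log\frac{\sin Mx}{M\sin x}=-\sum_{k\ge1}\frac{\zeta(2k)}{k\,\pi^{2k}}(M^{2k}-1)x^{2k}\le-\frac{(M^2-1)x^2}{6}\le-\frac{M^2x^2}{8}\le-\frac{c_0^2}{32},
\]
where $M^2-1\ge\frac34M^2$ because $M\ge2$.
\end{proof}

\begin{lemma}\label{lem:minor}
There is an absolute constant $c_1>0$ such that, if $0<t\le1$, $B\ge2$ and $\delta\le|\theta|\le\pi$, then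
\[
|G(\theta)|\le\eta:=\frac4t\,(2n+1)\,e^{-c_1B}.
\]
\end{lemma}

\begin{proof}
Let $r=e^{-t}$ and $q=re^{i\theta}$, so that $|G(\theta)|=|F(q)|/F(r)$.

\emph{Reduction to the Gaussian polynomial.} We have $F(q)=\binom{2n}{n}_q\frac{1-q}{1-q^{n+1}}$, with $|1-q|\le2$ and $|1-q^{n+1}|\ge1-r^{n+1}$. Also $1-r\ge t-t^2/2\ge t/2$. Hence
\begin{equation}\label{eq:reduce}
|G(\theta)|\le\frac{2}{1-r}\,R\le\frac4t\,R,\qquad R=\Big|\binom{2n}{n}_q\Big|\Big/\binom{2n}{n}_r .
\end{equation}

\emph{Upper bound at $q$.} The coefficient of $y^n$ in a polynomial $P(y)$ is at most $\rho^{-n}\max_{|y|=\rho}|P(y)|$ in modulus, for any $\rho>0$. We apply this to \eqref{eq:qbinomial} with $\rho=r^{-(n+1/2)}$ and put $u_j=\rho r^j=e^{-t(j-n-1/2)}$: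
\begin{equation}\label{eq:cauchy}
r^{n(n+1)/2}\rho^n\,\Big|\binom{2n}{n}_q\Big|\le\max_{\varphi\in\mathbb R}\prod_{j=1}^{2n}\big|1+u_je^{i(\varphi+j\theta)}\big| .
\end{equation}

\emph{Lower bound at $r$.} The radius $\rho$ is chosen so that \eqref{eq:cauchy} is nearly sharp for $\theta=0$. Indeed, \eqref{eq:qbinomial} with $q=r$, $y=\rho$ reads $\prod_j(1+u_j)=\sum_{m=0}^{2n}\gamma_m$, where
\[
\gamma_m=r^{m(m+1)/2}\rho^m\binom{2n}{m}_r=r^{((m-n)^2-n^2)/2}\binom{2n}{m}_r .
\]
The power of $r$ is largest at $m=n$. So is the Gaussian polynomial: it is symmetric under $m\mapsto2n-m$, and $\binom{2n}{m+1}_r/\binom{2n}{m}_r=(1-r^{2n-m})/(1-r^{m+1})\ge1$ for $m<n$. Thus $\gamma_n$ is the largest of $2n+1$ positive terms, and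
\[
r^{n(n+1)/2}\rho^n\binom{2n}{n}_r=\gamma_n\ge\frac1{2n+1}\prod_{j=1}^{2n}(1+u_j).
\]
Divide \eqref{eq:cauchy} by this inequality. Since $|1+ue^{i\alpha}|^2=(1+u)^2-4u\sin^2\frac\alpha2$ and $(1-x)^{1/2}\le e^{-x/2}$ for $0\le x\le1$,
\begin{equation}\label{eq:R}
R\le(2n+1)\max_\varphi\exp\Big(-2\sum_{j=1}^{2n}\frac{u_j}{(1+u_j)^2}\sin^2\frac{\varphi+j\theta}{2}\Big).
\end{equation}

\emph{The active factors.} The weight $u/(1+u)^2$ is bounded below only when $u$ is comparable to $1$, so we keep the indices in $J=\{j\in\mathbb Z:|j-n-\frac12|\le B\}$. Since $B\le n$, we have $J\subset\{1,\dots,2n\}$. The set $J$ consists of $M=2\lfloor B+\frac12\rfloor\ge2B-1\ge B\geq 2$ consecutive integers. For $j\in J$, $tB\le1$ gives $u_j\in[e^{-1},e]$, hence $u_j/(1+u_j)^2\ge e/(1+e)^2>\frac16$. With $x=|\theta|/2\in[\delta/2,\pi/2]$, the identity $\sin^2\frac\alpha2=\frac12(1-\cos\alpha)$ and the geometric sum give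
\[
\sum_{j\in J}\sin^2\frac{\varphi+j\theta}2\ge\frac12\Big(M-\Big|\sum_{j\in J}e^{ij\theta}\Big|\Big)=\frac12\Big(M-\frac{|\sin Mx|}{\sin x}\Big)\ge\frac B2\big(1-e^{-c_0^2/32}\big).
\]
The last step is Lemma~\ref{lem:dirichlet}, which applies because $Mx\ge B\delta/2=c_0/2$. So \eqref{eq:R} gives $R\le(2n+1)e^{-c_1B}$ with $c_1=\frac16(1-e^{-c_0^2/32})$, and \eqref{eq:reduce} completes the proof.
\end{proof}

\section{Monotonicity up to the center}\label{sec:mono}

The bound $\eta$ gains $e^{-c_1B}$ and loses the factor $n/t$. It is useful when $B$ is much larger than $\log n$ and $t$ is at least a negative power of $n$. The first condition requires the tilted mean to stay away from $0$, and the second requires it to stay away from $K$.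

\begin{lemma}\label{lem:range}
There is an absolute constant $N_0$ such that, for $n\ge N_0$ and $t>0$ with $n-1\le\mu(t)\le K-\frac12$,
\[
cn^{-3}\le t\le2n^{-1/2}\le1,\qquad B\ge\tfrac12\sqrt n\ge3,\qquad \frac1\sigma\le\delta\le1,\qquad \eta\le Cn^4e^{-c_1\sqrt n/2}.
\]
\end{lemma}

\begin{proof}
Let $n\ge36$. Logarithmic differentiation of \eqref{eq:product} at $q=e^{-t}$ gives
\[
\mu(t)=\sum_{j=2}^n\Big[\frac{j}{e^{jt}-1}-\frac{n+j}{e^{(n+j)t}-1}\Big]\le\sum_{j,m\ge1}je^{-jmt}=\sum_{m\ge1}\frac1{4\sinh^2(mt/2)}\le\sum_{m\ge1}\frac1{m^2t^2}=\frac{\pi^2}{6t^2},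
\]
where we used $\sum_{j\geq 1}jx^j=x/(1-x)^2$ with $x=e^{-mt}$. So $t^2\le\pi^2/(6(n-1))\le4/n$. For $0\le s\le t$ it follows that $B(s)\ge\frac12\sqrt n\ge3$, so Lemma~\ref{lem:L} applies and gives $\sigma^2(s)\le CB(s)^3\le Cn^3$. Therefore
\[
\tfrac12\le K-\mu(t)=\int_0^t\sigma^2(s)\,ds\le Cn^3t .
\]
The bound for $\eta$ follows from those for $t$ and $B$. Finally $\delta=c_0/B\le1$, and $\sigma\delta\ge cB^{3/2}\cdot c_0/B\ge c\,n^{1/4}\ge1$ for $n$ large.
\end{proof}

In the situation of Lemma~\ref{lem:range} we shall use the Gaussian moments $\int_{\mathbb R}|\theta|^pe^{-\sigma^2\theta^2/4}d\theta=C_p\,\sigma^{-p-1}$ and two consequences of $\sigma^2\ge cB^3$ and $tB\le1$: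
\begin{equation}\label{eq:gain}
\frac{t^2B^{10}}{\sigma^6}\le Ct^2B\le\frac CB,\qquad\quad \frac{B^5}{\sigma^4}\le\frac CB .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:large}]
Let $n\ge N_0$ and $n+1\le k\le K$, and choose $t>0$ with $\mu(t)=k-\frac12$. Then Lemma~\ref{lem:range} applies, and with it Lemmas~\ref{lem:L}, \ref{lem:major} and~\ref{lem:minor}. By \eqref{eq:diff} and \eqref{eq:realpart}, $d_k$ has the sign of $T_1+T_2+T_3$, where
\[
T_1=2\sinh\tfrac t2\int_{|\theta|\le\delta}\cos\tfrac\theta2\,|G|\cos\Phi\,d\theta,\qquad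
T_2=2\cosh\tfrac t2\int_{|\theta|\le\delta}\sin\tfrac\theta2\,|G|\sin\Phi\,d\theta,
\]
and $T_3$ is the real part of the integral in \eqref{eq:diff} over $\delta<|\theta|\le\pi$.

\emph{The main term.} For $|\theta|\le\delta\le1$ we have $\frac12\le\cos\frac\theta2\le1$, and $\cos\Phi\ge1-\frac12\Phi^2$. On $|\theta|\le1/\sigma\le\delta$, Lemma~\ref{lem:major} gives $|G|\ge e^{-3/4}$. Hence, by Lemma~\ref{lem:major} and \eqref{eq:gain},
\begin{align*}
\int_{|\theta|\le\delta}\cos\tfrac\theta2\,|G|\cos\Phi\,d\theta
&\ge\frac12\int_{|\theta|\le1/\sigma}e^{-3/4}\,d\theta-C\,t^2B^{10}\int_{\mathbb R}\theta^6e^{-\sigma^2\theta^2/4}\,d\theta\\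
&=\frac{e^{-3/4}}\sigma-\frac{Ct^2B^{10}}{\sigma^7}\ \ge\ \frac1\sigma\Big(e^{-3/4}-\frac CB\Big).
\end{align*}
For $n$ large the bracket is positive, and $2\sinh\frac t2\ge t$ gives $T_1\ge\frac t\sigma\big(e^{-3/4}-\frac CB\big)$.

\emph{The phase term.} With $2\cosh\frac t2\le4$, $|\sin\frac\theta2|\le|\theta|$ and $|\sin\Phi|\le|\Phi|$,
\[
|T_2|\le C\,tB^5\int_{\mathbb R}\theta^4e^{-\sigma^2\theta^2/4}\,d\theta=\frac{C\,tB^5}{\sigma^5}\le\frac t\sigma\cdot\frac CB .
\]

\emph{The minor arcs.} Since $|2\sinh\frac{t-i\theta}2|\le2\cosh\frac t2\le4$, Lemma~\ref{lem:minor} gives $|T_3|\le8\pi\eta\le Cn^4e^{-c_1\sqrt n/2}$. On the other hand $t\ge cn^{-3}$ and $\sigma\le Cn^{3/2}$ give $t/\sigma\ge cn^{-9/2}$.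

Together,
\[
T_1+T_2+T_3\ge\frac t\sigma\Big(e^{-3/4}-\frac C{\sqrt n}-Cn^{17/2}e^{-c_1\sqrt n/2}\Big),
\]
which is positive as soon as $n$ exceeds an absolute constant.
\end{proof}

With Proposition~\ref{prop:small} and the symmetry \eqref{eq:symmetry}, this proves Theorems~\ref{thm:unimodal} and~\ref{thm:strict}.

\begin{remark}\label{rem:phase}
The factor $t$ in the phase bound is needed only in $T_2$, and there it cannot be spared. The crude bound $|\Phi|\le CB^4|\theta|^3$ gives $|T_2|\le CB^4\sigma^{-5}\le CB^{-2}/\sigma$, which is below $t/\sigma$ only if $t$ is larger than $B^{-2}$. For $k=K$, Lemma~\ref{lem:L} gives $\frac12=\int_0^t\sigma^2(s)\,ds\ge cn^3\min(t,1/n)$, so for large $n$ we have $t\le Cn^{-3}$ and $B=n$.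
\end{remark}

\section{Log-concavity}\label{sec:logc}

The quantity $a_k^2-a_{k-1}a_{k+1}$ is quadratic in the coefficients, so it is a double integral. It is also unchanged, up to the factor $e^{-2tk}$, when each $a_j$ is replaced by $a_je^{-tj}$. So the tilt drops out of the kernel, and the natural choice is $\mu(t)=k$.

\begin{proposition}\label{prop:logc}
There is an absolute constant $N_1\ge5$ such that $m_n(k)^2>m_n(k-1)\,m_n(k+1)$ for $n\ge N_1$ and $n-1\le k\le K-1$.
\end{proposition}

\begin{proof}
Let $n\ge N_0$ and choose $t>0$ with $\mu(t)=k$; Lemma~\ref{lem:range} applies. With $A=F(e^{-t})e^{tk}/2\pi$, formula \eqref{eq:fourier} gives $a_k=A\int G(\theta)\,d\theta$ and $a_{k\pm1}=Ae^{\pm t}\int G(\theta)e^{\mp i\theta}\,d\theta$, all integrals over $[-\pi,\pi]$. Hence $a_{k-1}a_{k+1}=A^2\iint G(\theta)G(\psi)e^{i(\theta-\psi)}d\theta\,d\psi$. Exchanging $\theta$ and $\psi$ and averaging replaces $e^{i(\theta-\psi)}$ by $\cos(\theta-\psi)$, so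
\begin{equation}\label{eq:double}
\frac{a_k^2-a_{k-1}a_{k+1}}{A^2}=\iint_{[-\pi,\pi]^2}G(\theta)G(\psi)\big(1-\cos(\theta-\psi)\big)\,d\theta\,d\psi .
\end{equation}
The left side is real and the kernel is nonnegative. We bound the real part of the right side from below.

\emph{The square $|\theta|,|\psi|\le\delta$.} Using $\cos(\alpha+\beta)\ge1-\frac12(\alpha+\beta)^2\ge1-\alpha^2-\beta^2$,
\[
\operatorname{Re}G(\theta)G(\psi)\ge|G(\theta)G(\psi)|\big(1-\Phi(\theta)^2-\Phi(\psi)^2\big).
\]
Here $x=\theta-\psi$ satisfies $|x|\le2$, so $1-\cos x\ge\frac{x^2}2-\frac{x^4}{24}\ge\frac{x^2}3$, and $1-\cos x\le\frac{x^2}2\le\theta^2+\psi^2$. On the smaller square $|\theta|,|\psi|\le1/\sigma$ we have $|G(\theta)G(\psi)|\ge e^{-3/2}$, and the integral of $(\theta-\psi)^2$ over it is $\frac83\sigma^{-4}$. By Lemma~\ref{lem:major} and \eqref{eq:gain} the contribution is at least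
\[
\frac{8e^{-3/2}}{9\sigma^4}-Ct^2B^{10}\iint_{\mathbb R^2}(\theta^6+\psi^6)(\theta^2+\psi^2)\,e^{-\sigma^2(\theta^2+\psi^2)/4}\,d\theta\,d\psi
=\frac{8e^{-3/2}}{9\sigma^4}-\frac{Ct^2B^{10}}{\sigma^{10}}\ge\frac1{\sigma^4}\Big(\frac{8e^{-3/2}}9-\frac CB\Big).
\]

\emph{The rest.} Outside the square one of $|G(\theta)|,|G(\psi)|$ is at most $\eta$ by Lemma~\ref{lem:minor}, the other is at most $1$, and the kernel is at most $2$. The contribution is at most $2(2\pi)^2\eta\le Cn^4e^{-c_1\sqrt n/2}$ in modulus, while $\sigma^{-4}\ge cB^{-6}\ge cn^{-6}$.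

So the right side of \eqref{eq:double} is at least $\sigma^{-4}\big(\frac89e^{-3/2}-Cn^{-1/2}-Cn^{10}e^{-c_1\sqrt n/2}\big)$, which is positive for $n\ge N_1$.
\end{proof}

Two ranges remain. At $k=K$ the tilt would be $t=0$, where $\eta$ is infinite. For $k<n-1$ the proof of Lemma~\ref{lem:range} gives only $1/t\ge c\sqrt k$, and $e^{-c\sqrt k}$ need not beat the factor $2n+1$ in $\eta$. In this range, however, the coefficients do not depend on $n$, so we may replace $n$ by a smaller value that fits $k$.

\begin{proof}[Proof of Theorem~\ref{thm:logconcave}]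
Put $k_0=N_1-1$, and let $n\ge N_1$ be so large that Theorem~\ref{thm:strict} holds and $K>7$. By \eqref{eq:symmetry} it suffices to treat $k_0\le k\le K$. For $n-1\le k\le K-1$ the claim is Proposition~\ref{prop:logc}.

For $k=K$, Theorem~\ref{thm:strict} and symmetry give $a_K>a_{K-1}=a_{K+1}\ge0$, hence $a_K^2>a_{K-1}a_{K+1}$.

For $k_0\le k\le n-2$ put $n'=k+1\ge N_1$. Every $j\le k+1$ satisfies $j\le n'\le n$, so $m_n(j)=b(j)=m_{n'}(j)$ by Proposition~\ref{prop:small}(a). Moreover $k=n'-1\le\frac12n'(n'-1)-1$ because $n'\ge3$. Proposition~\ref{prop:logc} for $n'$ at the index $k=n'-1$ is the required inequality.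
\end{proof}

\begin{remark}
Proposition~\ref{prop:logc} does not use Section~\ref{sec:mono} beyond Lemma~\ref{lem:range} and \eqref{eq:gain}, and since its main term carries no factor $t$, the crude phase bound of Remark~\ref{rem:phase} suffices for it: $B^8\sigma^{-6}\le C/B$. It shows that $a_k>0$ for $n-1\le k\le K-1$ and that the ratios $a_k/a_{k-1}$ decrease for $n\le k\le K$. So Proposition~\ref{prop:large} follows from Proposition~\ref{prop:logc} and the single inequality $a_K>a_{K-1}$. The center is thus the one place where the refined phase estimate is indispensable to the argument.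
\end{remark}

\begin{thebibliography}{1}
\bibitem{parity}
\emph{On Parity Unimodality of $q$-Catalan Polynomials},\\
\texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/v27i1p3/7988/}
\end{thebibliography}
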